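\title{The $r$th return to the origin of a recurrent random walk on the integers}

\begin{abstract}
Let $f_n^{(r)}$ be the probability that an integer valued random walk makes its $r$th return to the origin at time $n$. We prove the conjecture that $f_n^{(r)}/f_n^{(1)}\to r$ for every non-degenerate recurrent walk that can be at the origin at all large times; no moment or symmetry assumption is needed. A unique factorization of nonnegative closed paths shows that the return times of such a walk have the same law as those of a mean-zero walk with steps at least $-1$, and for these Lagrange inversion gives an exact formula for $f_n^{(r)}$. The formula also yields the inequality $f_n^{(r)}\le r f_n^{(1)}$ for every integer walk and all $n>r$, and a characterization of the walks, recurrent or not, for which the ratio tends to $r$.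
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X_1,X_2,\dots$ be independent, identically distributed integer valued random variables, $p_k=\mathbb{P}\{X_1=k\}$, and let $S_0=0$, $S_n=X_1+\dots+X_n$. The walk is \emph{recurrent} (or \emph{persistent}) if $\mathbb{P}\{S_n=0\text{ for infinitely many }n\}=1$. For integers $r\ge1$ and $n\ge1$ let
\[
f_n^{(r)}=\mathbb{P}\{S_n=0,\text{ and }S_k=0\text{ for exactly }r-1\text{ values of }k\in[1,n-1]\}
\]
be the probability that the $r$th return to the origin occurs at time $n$. Write $f_n=f_n^{(1)}$, $u_n=\mathbb{P}\{S_n=0\}$, and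
\[
U(z)=\sum_{n\ge0}u_nz^n,\qquad F(z)=\sum_{n\ge1}f_nz^n .
\]
The walk starts afresh at each return, so $f^{(r)}$ is the $r$-fold convolution of $f$, and $u_n=\sum_{k=1}^nf_ku_{n-k}$ for $n\ge1$. In terms of power series,
\begin{equation}\label{eq:renewal}
F(z)^r=\sum_{n}f_n^{(r)}z^n,\qquad U(z)=1+F(z)U(z)=\frac1{1-F(z)} .
\end{equation}

How does $f_n^{(r)}$ compare with $f_n$ when $n$ is large? Take the lazy simple walk, $p_0=\frac12$, $p_{\pm1}=\frac14$. A step is half the sum of two fair signs, so $u_n=\binom{2n}{n}4^{-n}$, $U(z)=(1-z)^{-1/2}$ and $F(z)=1-\sqrt{1-z}$. From $(1-F)^2=1-z$ we get $F^2=2F-z$ and $F^3=(4-z)F-2z$, and the binomial series gives $f_{n-1}/f_n=2n/(2n-3)$. Hence, for $n\ge2$,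
\[
\frac{f_n^{(2)}}{f_n}=2,\qquad \frac{f_n^{(3)}}{f_n}=4-\frac{2n}{2n-3}=3-\frac{3}{2n-3}.
\]
The limits $2$ and $3$ have a simple meaning. In $f_n^{(2)}=\sum_kf_kf_{n-k}$, consider the terms with $k\le K$ or $n-k\le K$. If $f_{n-k}/f_n\to1$ for each fixed $k$, they contribute about $2f_n\sum_{k\le K}f_k$, and this is close to $2f_n$ because recurrence gives $\sum_kf_k=1$. So the limit $2$ says that the remaining terms, in which both excursions are long, are negligible. One guesses that the $r$th return at a late time $n$ happens through a single long excursion, which can be any one of the $r$, and that the ratio tends to $r$. For a general step law, with no moments and no symmetry, neither the regularity of $f_n$ nor the smallness of the middle terms can be read off the definition. The following statement is conjectured in \cite{Rietz}.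

\begin{theorem}\label{thm:main}
Suppose that the walk is recurrent, that $\mathbb{P}\{X_1=0\}<1$, and that $\mathbb{P}\{S_n=0\}>0$ for all sufficiently large $n$. Then for every integer $r\ge1$,
\[
\lim_{n\to\infty}\frac{f_n^{(r)}}{f_n^{(1)}}=r .
\]
\end{theorem}

Under these hypotheses the following is known: the limit holds when the step law is symmetric, and more generally when $\operatorname{Im}\mathbb{E}e^{i\theta X_1}=O(|\theta|^3)$ as $\theta\to0$; without further conditions, $\liminf_n f_n^{(r)}/f_n=r$, and the limit holds in the Abelian sense that $\sum_nnf_n=\infty$ and $\sum_nnt^nf_n^{(r)}\big/\sum_nnt^nf_n\to r$ as $t\uparrow1$. The proof below uses none of these facts.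

Theorem~\ref{thm:main} is a special case of a statement about all walks that can step in both directions:
\begin{equation}\label{eq:N}
\mathbb{P}\{X_1>0\}>0\quad\text{and}\quad\mathbb{P}\{X_1<0\}>0 .\tag{N}
\end{equation}
Let $R$ be the radius of convergence of $U$, let $d=\gcd\{n\ge1:u_n>0\}$, and let $d\mathbb{N}$ be the set of positive multiples of $d$. Under \eqref{eq:N} we have $1\le R<\infty$ and $F(R)\le1$, with equality exactly when $U(R)=\infty$ (Lemma~\ref{lem:basic}). A walk is \emph{left-continuous} if its steps are at least $-1$, so that it cannot jump over a level on its way down.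

\begin{theorem}\label{thm:strong}
Assume \eqref{eq:N}.
\begin{itemize}
\item[(a)] \emph{Representation.} There is a probability distribution $(q_k)_{k\ge0}$ on $\{0,1,2,\dots\}$ with $q_0>0$ and mean $F(R)$ such that, for independent $Y_1,Y_2,\dots$ with law $q$,
\[
R^nu_n=\mathbb{P}\{Y_1+\dots+Y_n=n\}\qquad(n\ge1).
\]
In particular, the return times of any recurrent walk with $\mathbb{P}\{X_1=0\}<1$ have the same law as those of a left-continuous walk with mean zero.
\item[(b)] \emph{Universal inequality.} $f_n^{(r)}\le rf_n$ for all $r\ge1$ and $n>r$. The constant $r$ is optimal, and for $r=2$ equality holds for all $n\ge3$ when $X_1\in\{-1,0,1\}$.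
\item[(c)] \emph{Classification.} $f_n>0$ for all large $n\in d\mathbb{N}$, and the following are equivalent:
\emph{(i)}~$U(R)=\infty$; \emph{(ii)}~$f_n^{(r)}/f_n\to r$ as $n\to\infty$ in $d\mathbb{N}$, for every $r\ge1$; \emph{(iii)}~$f_n^{(2)}/f_n\to2$ as $n\to\infty$ in $d\mathbb{N}$. If $U(R)<\infty$, then $\liminf_{n\in d\mathbb{N}}f_n^{(2)}/f_n\le2F(R)<2$.
\end{itemize}
\end{theorem}

\begin{remark}[the hypotheses]\label{rem:hyp}
If $X_1=0$ almost surely, then $f_n=0$ for $n\ge2$, and for the simple walk with steps $\pm1$ we have $f_n=0$ for odd $n$; so the second and third hypotheses of Theorem~\ref{thm:main} are needed for the ratio to be defined. Recurrence enters only through $U(R)=\infty$. It is not necessary: the walk with $p_1=1-p_{-1}\in(\frac12,1)$ drifts to $+\infty$, yet it satisfies (iii) by part (b). It cannot simply be dropped: Example~\ref{ex:transient} is a walk with $u_n>0$ for all $n$ and $U(R)<\infty$. The inequality in (b) holds without \eqref{eq:N} as well, since a walk whose steps have one sign can be at $0$ at time $n$ only if all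 $n$ steps vanish; then $F(z)=p_0z$ and $f_n^{(r)}=f_n=0$ for $n>r\ge1$. The inequality can fail at $n=r$: if $p_{\pm1}=(1-p_0)/2$ and $p_0>\frac12$, then $f_2^{(2)}=p_0^2>(1-p_0)^2=2f_2$.
\end{remark}

The proof has two halves. The first is combinatorial (Sections~\ref{sec:loops} and~\ref{sec:rep}): closed paths that stay nonnegative factor uniquely in a way that imitates the first-passage decomposition of a left-continuous walk, and this gives part (a) together with an exact formula for $f_n^{(r)}$ as an expectation over $Y_1,\dots,Y_n$. In the second half we read $Y_i$ as the number of balls in box $i$. Counting balls gives the upper bound (Section~\ref{sec:upper}), and a large deviation estimate showing that no box holds a positive fraction of the balls gives the lower bound (Section~\ref{sec:lower}). Section~\ref{sec:converse} treats the case $U(R)<\infty$.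

\section{The radius \texorpdfstring{$R$}{R} and the period}\label{sec:basic}

We use one principle throughout. An identity between power series with nonnegative coefficients that is built from sums, products and substitution of a series without constant term can be evaluated at any real $z\ge0$, with values in $[0,\infty]$; this is Tonelli's theorem for series.

Assume \eqref{eq:N} and fix $a>0>b$ with $p_a,p_b>0$. Put $n_0=a+|b|\ge2$ and let $A_0$ be the event that the first $a$ steps equal $b$ and the next $|b|$ steps equal $a$. It has positive probability. On $A_0$ the walk decreases strictly from $0$ to $-a|b|$ and then increases strictly to $0$, so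
\begin{equation}\label{eq:A0}
S_{n_0}=0\quad\text{and}\quad S_k<0\ \text{ for }0<k<n_0\qquad\text{on }A_0 .
\end{equation}
In particular $u_{n_0}>0$, and $d$ is well defined.

\begin{lemma}\label{lem:basic}
Assume \eqref{eq:N}.
\begin{itemize}
\item[(1)] $1\le R<\infty$ and $F(R)=1-1/U(R)$, with $1/\infty=0$.
\item[(2)] For every $\gamma>0$, $R^nu_n\ge e^{-\gamma n}$ for all large $n\in d\mathbb{N}$.
\end{itemize}
A recurrent walk with $\mathbb{P}\{X_1=0\}<1$ satisfies \eqref{eq:N} and has $R=1$, $F(1)=1$, $U(1)=\infty$.
\end{lemma}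

\begin{proof}
The inequality $u_{m+n}\ge u_mu_n$ holds because the walk can be at $0$ at both times $m$ and $m+n$. Since $u_n\le1$ and $u_{jn_0}\ge u_{n_0}^j$, we have $1\le R\le u_{n_0}^{-1/n_0}$. For $0<z<R$ the value $U(z)$ is finite, so \eqref{eq:renewal} gives $F(z)=1-1/U(z)$; let $z\uparrow R$ and use monotone convergence.

For (2), the set $\{n\ge1:u_n>0\}$ is closed under addition and has greatest common divisor $d$, so it contains every multiple of $d$ from some $n_1\in d\mathbb{N}$ on. Fix $m$ with $u_m>0$; then $d$ divides $m$. Every $n\in d\mathbb{N}$ with $n\ge n_1$ can be written $n=jm+i$ with $j\ge0$ and $i\in d\mathbb{N}$, $n_1\le i<n_1+m$, and $u_n\ge u_m^ju_i$. As $i$ takes finitely many values and $j/n\to1/m$, we get $\liminf_{n\in d\mathbb{N}}u_n^{1/n}\ge u_m^{1/m}$. The supremum over $m$ of the right side is at least $\limsup_nu_n^{1/n}=1/R$, which gives (2).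

Finally, let the walk be recurrent with $p_0<1$. If all steps had one sign, a nonzero step would occur almost surely and the walk would never return after it; so \eqref{eq:N} holds. Recurrence gives $F(1)=1$, hence $U(1)=\sum_jF(1)^j=\infty$, so $R\le1$, and $R=1$ by (1).
\end{proof}

\section{Loops and their prime factorization}\label{sec:loops}

A \emph{word} is a finite sequence $x_1\dots x_n$ of integers. Its partial sums are $s_0=0$, $s_i=x_1+\dots+x_i$, and its \emph{weight} is $\prod_ip_{x_i}$. The total weight of a set of words of length $n$ is the probability that $X_1\dots X_n$ lies in the set; in particular it is at most $1$. A \emph{factor} of a word is a block of consecutive letters. A \emph{loop} is a word, possibly empty, with all $s_i\ge0$ and $s_n=0$. Let $L(z)=\sum_n\ell_nz^n$, where $\ell_n$ is the total weight of loops of length $n$ and $\ell_0=1$.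

Loops are better suited to recursive decomposition than arbitrary closed words because they can be nested. If a loop is inserted into a word after its $i$th letter, the old partial sums are unchanged and the new ones are at least $s_i$. Hence inserting loops into a loop, or concatenating loops, produces a loop. The first lemma shows that nothing is lost by passing to loops: $L$ determines $U$.

\begin{lemma}\label{lem:cycle}
Let $\eta_n=\mathbb{P}\{S_n=0,\ S_k>0\text{ for }0<k<n\}$ and $H(z)=\sum_{n\ge1}\eta_nz^n$. Then
\[
L=\frac1{1-H},\qquad \log L(z)=\sum_{n\ge1}\frac{u_n}{n}z^n,\qquad \frac{zL'}{L}=U-1 .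
\]
\end{lemma}

\begin{proof}
Cut a loop at the times when its partial sum is zero. This shows that $[z^n]H^j$ is the total weight $\ell_n^{(j)}$ of loops of length $n$ with exactly $j$ zeros among $s_1,\dots,s_n$, and that $L=\sum_{j\ge0}H^j$.

Let $x$ be a word of length $n\ge1$ with sum $0$, and extend its partial sums with period $n$. The cyclic shift of $x$ that starts at time $k\in\{0,\dots,n-1\}$ has partial sums $s_{k+i}-s_k$. It is a loop if and only if $s_k$ is the minimum of the partial sums. If the minimum is attained at $j$ times in a period, then $j$ shifts are loops and each has exactly $j$ zeros among the times $1,\dots,n$. So the sum of $1/(\text{number of zeros})$ over the shifts of $x$ that are loops equals $1$. Multiply by the weight of $x$ and sum over $x$; the result is $u_n$. For each fixed $k$ the shift is a weight-preserving bijection of the zero-sum words of length $n$, so summing first over $x$ gives $\sum_j\ell_n^{(j)}/j$ for each of the $n$ values of $k$. Thus $u_n/n=\sum_j\ell_n^{(j)}/j=[z^n]\sum_jH^j/j=[z^n]\log L$. Differentiation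 gives the last identity.
\end{proof}

\subsection*{The model case}
Suppose that the walk is left-continuous. A nonempty loop starts with a letter $k-1\ge0$ and must then pass down through the levels $k-2,\dots,0$, reaching each for the first time by a step $-1$ from the level above. Cutting at these first passages writes the loop uniquely as
\begin{equation}\label{eq:stair}
(k-1)\,\lambda_1\,(-1)\,\lambda_2\cdots(-1)\,\lambda_k
\end{equation}
with loops $\lambda_1,\dots,\lambda_k$. Therefore $L=1+\sum_{k\ge1}p_{k-1}p_{-1}^{k-1}(zL)^k$. So $L$ is a power series with nonnegative coefficients in the single quantity $zL$, and this is the form to which Lagrange inversion applies.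

For a general walk the first passage below a level may overshoot, and the staircase $(k-1)(-1)\cdots(-1)$ has no explicit replacement. But \eqref{eq:stair} can be described without first passages: each $\lambda_i$ is the \emph{longest} loop that starts right after the $i$th staircase letter. This rule makes sense for any loop. What is left after removing the $\lambda_i$ is a skeleton from which nothing more can be removed.

\begin{definition}
A nonempty loop $\pi=x_1\dots x_k$ is \emph{prime} if no factor $x_{i+1}\dots x_j$ with $1\le i<j\le k$ is a loop; that is, every nonempty factor that is a loop contains the first letter. Let $\varphi_k$ be the total weight of primes of length $k\ge1$, put $\varphi_0=1$, and let $\Phi(w)=\sum_{k\ge0}\varphi_kw^k$.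
\end{definition}

\begin{example}\label{ex:stair}
With letters at least $-1$, a prime has all $\lambda_i$ empty in \eqref{eq:stair}, and a staircase is prime because its factors after the first letter have negative sum. So the primes are the staircases, and $\varphi_k=p_{k-1}p_{-1}^{k-1}$ for $k\ge1$.
\end{example}

\begin{example}\label{ex:pm2}
Let the letters be $\pm1,\pm2$, and count words instead of weighing them. The primes of length at most $4$ are
\[
(1,-1),\ (2,-2);\quad(1,1,-2),\ (2,-1,-1);\quad(1,2,-1,-2),\ (2,1,-2,-1),\ (2,-1,1,-2),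
\]
so the counting series is $\Phi(w)=1+2w^2+2w^3+3w^4+\cdots$. The other loops of length $4$ consist of a prime of length $2$ with a second prime of length $2$ inserted after its first or its second letter, which gives $2\cdot2\cdot2=8$ words, in agreement with $L=\Phi(zL)=1+2z^2+2z^3+(3+8)z^4+\cdots$. There are primes of unbounded length although the steps are bounded: $m$ letters $2$, then $1$, then $m$ letters $-2$, then $-1$ form a loop whose partial sums $s_1,\dots,s_{2m+2}$ are distinct.
\end{example}

\begin{figure}[ht]
\centering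
\begin{tikzpicture}[x=0.85cm,y=0.6cm]
\draw[gray] (-0.3,0)--(11.5,0);
\draw[very thick] (0,0)--(1,2) (3,2)--(4,1)--(5,2) (8,2)--(9,0);
\draw[dashed] (1,2)--(2,3)--(3,2) (5,2)--(6,4)--(7,3)--(8,2) (9,0)--(10,1)--(11,0);
\foreach \x/\y in {0/0,1/2,2/3,3/2,4/1,5/2,6/4,7/3,8/2,9/0,10/1,11/0} \fill (\x,\y) circle (1.6pt);
\node[above] at (2,3) {$\lambda_1$};
\node[above] at (6.9,3.4) {$\lambda_3$};
\node[above] at (10,1) {$\lambda_4$};
\end{tikzpicture}
\caption{Partial sums of the loop $(2,1,-1,-1,1,2,-1,-1,-2,1,-1)$. After the first letter, and then after each further solid letter, the longest loop that starts there is removed (dashed): $\lambda_1=(1,-1)$, $\lambda_2$ is empty, $\lambda_3=(2,-1,-1)$, $\lambda_4=(1,-1)$. The solid letters form the prime $(2,-1,1,-2)$.}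
\label{fig:prime}
\end{figure}

\begin{lemma}[unique factorization]\label{lem:factor}
Every nonempty loop can be written in exactly one way as $x_1\lambda_1x_2\lambda_2\cdots x_k\lambda_k$ with $x_1\dots x_k$ prime and $\lambda_1,\dots,\lambda_k$ loops, and every word of this form is a loop. Consequently $L(z)=\Phi(zL(z))$.
\end{lemma}

\begin{proof}
Words of this form are loops because they arise by inserting loops into a loop.

\emph{Existence} (see Figure~\ref{fig:prime}). Let $y=y_1\dots y_n$ be a nonempty loop with partial sums $t_0,\dots,t_n$. Put $a_1=1$. Given $a_i$, let $b_i\ge a_i$ be maximal such that $\lambda_i=y_{a_i+1}\dots y_{b_i}$ is a loop, the empty loop being allowed. If $b_i<n$ put $a_{i+1}=b_i+1$; otherwise stop, with $k=i$. With $x_i=y_{a_i}$ we have $y=x_1\lambda_1\cdots x_k\lambda_k$. Each $\lambda_i$ has sum zero, so the partial sums of $\pi=x_1\dots x_k$ are $s_i=t_{a_i}\ge0$, and $s_k=t_n=0$. Thus $\pi$ is a loop. If $x_{i+1}\dots x_j$ were a loop for some $1\le i<j\le k$, then so would be $\lambda_ix_{i+1}\lambda_{i+1}\cdots x_j\lambda_j=y_{a_i+1}\dots y_{b_j}$,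 and $b_j>b_i$ contradicts the choice of $b_i$. So $\pi$ is prime.

\emph{Uniqueness.} Let $y=x_1\lambda_1\cdots x_k\lambda_k$ be any factorization with $\pi=x_1\dots x_k$ prime. Let $s_i$ and $t_c$ be the partial sums of $\pi$ and $y$, and let $\alpha_i$ be the position of $x_i$ in $y$, so that $t_{\alpha_i}=s_i$. We show that $\lambda_i$ is the longest loop starting after position $\alpha_i$; then, by induction on $i$, the factorization is the one produced above. Suppose that $y_{\alpha_i+1}\dots y_c$ is a loop longer than $\lambda_i$. Position $c$ lies in a block $x_j\lambda_j$ with $j>i$. All $t_{c'}$ with $\alpha_i\le c'\le c$ are at least $s_i$, and this range contains $\alpha_i,\dots,\alpha_j$, so $s_l\ge s_i$ for $i\le l\le j$. Moreover $s_i=t_c\ge s_j$, because $t_c-s_j$ is a partial sum of the loop $\lambda_j$. Hence $s_j=s_i$ and $x_{i+1}\dots x_j$ is a loop, which contradicts primality.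

Weights multiply and lengths add under the factorization, so $L-1=\sum_{k\ge1}\varphi_kz^kL^k$.
\end{proof}

We want $F$, not $L$. Lemma~\ref{lem:cycle} expresses $U=1/(1-F)$ as a logarithmic derivative, and differentiating the functional equation produces an expression of the same shape.

\begin{lemma}\label{lem:TF}
Let $T(z)=zL(z)$. Then $T=z\Phi(T)$ and $F=z\Phi'(T)$.
\end{lemma}

\begin{proof}
The first identity is Lemma~\ref{lem:factor} multiplied by $z$. Its derivative is $T'=\Phi(T)+z\Phi'(T)T'$, so $zT'\,(1-z\Phi'(T))=z\Phi(T)=T$. Since $zT'=zL+z^2L'=zL\,(1+zL'/L)=TU$ by Lemma~\ref{lem:cycle}, we may cancel $T$ and obtain $U\,(1-z\Phi'(T))=1$. Comparison with $U(1-F)=1$ gives the claim.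
\end{proof}

\section{The left-continuous representation}\label{sec:rep}

The coefficients $\varphi_k$ are nonnegative but need not sum to $1$. To turn $\Phi$ into a probability generating function we rescale $w$ by a number $\rho$ with $\Phi(\rho)<\infty$. The choice that matches the exponential rate of $u_n$ is $\rho=T(R)$, and we must know that it is finite even when $U(R)=\infty$. This is where the negative steps in \eqref{eq:N} are used. We have $\eta_n\le f_n$ for all $n$, and by \eqref{eq:A0} the event $A_0$ contributes to $f_{n_0}$ but not to $\eta_{n_0}$, so $\eta_{n_0}<f_{n_0}$. Hence $H(R)<F(R)\le1$ and $L(R)=1/(1-H(R))<\infty$.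

Put $\rho=T(R)=RL(R)\in(0,\infty)$. Evaluating Lemmas~\ref{lem:factor} and~\ref{lem:TF} at $z=R$ gives $\Phi(\rho)=L(R)=\rho/R$ and $R\Phi'(\rho)=F(R)$. Define
\[
q_k=R\varphi_k\rho^{k-1}\quad(k\ge0),\qquad g(w)=\sum_kq_kw^k=\frac R\rho\,\Phi(\rho w),\qquad \tau(z)=\frac{T(Rz)}{\rho}.
\]
Then $\sum_kq_k=R\Phi(\rho)/\rho=1$, $\sum_kkq_k=R\Phi'(\rho)=F(R)$, and $q_0=R/\rho>0$, so that $q_1<1$. Since $g'(w)=R\Phi'(\rho w)$ and $\rho\tau(z)=T(Rz)$, Lemmas~\ref{lem:factor} and~\ref{lem:TF} become
\begin{equation}\label{eq:scaled}
\tau=z\,g(\tau),\qquad F(Rz)=z\,g'(\tau(z)),\qquad L(Rz)=\frac\rho R\,g(\tau(z)).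
\end{equation}
From now on $Y_1,Y_2,\dots$ are independent with law $q$, $\Sigma_n=Y_1+\dots+Y_n$, and $\mathbb{E}[Z;A]$ denotes $\mathbb{E}[Z\mathbf{1}_A]$.

Recall the Lagrange inversion formula. If $g$ is a formal power series with $g(0)\ne0$ and $\tau$ is the series without constant term that solves $\tau=zg(\tau)$, then for every formal power series $B$ and every $m\ge1$,
\begin{equation}\label{eq:lagrange}
[z^m]\,B(\tau(z))=\frac1m\,[w^{m-1}]\,B'(w)\,g(w)^m .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]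
By Lemma~\ref{lem:cycle}, \eqref{eq:scaled}, and \eqref{eq:lagrange} with $B=\log(g/q_0)$, for $n\ge1$,
\[
\frac{R^nu_n}{n}=[z^n]\log L(Rz)=\frac1n[w^{n-1}]\,g'g^{n-1}=\frac1{n^2}[w^{n-1}]\,(g^n)'=\frac1n[w^n]\,g^n .
\]
Since $g^n$ is the probability generating function of $\Sigma_n$,
\begin{equation}\label{eq:rep}
R^nu_n=\mathbb{P}\{\Sigma_n=n\}.
\end{equation}
If the walk is recurrent with $p_0<1$, then $R=1$ and $\mathbb{E}Y_1=F(1)=1$. The walk $\Sigma_n-n$ has steps $Y_i-1\ge-1$ of mean zero, and by \eqref{eq:rep} it has the same sequence $(u_n)$ as $S_n$. By \eqref{eq:renewal} it has the same $(f_n)$, and the times between successive returns are independent with law $(f_n)$ for both walks.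
\end{proof}

Since $[w^n]g^n=R^n[w^n]\Phi^n$, identity \eqref{eq:rep} is the same as $u_n=[w^n]\Phi^n$. In Example~\ref{ex:pm2} this predicts $2\cdot2=4$, $3\cdot2=6$ and $4\cdot3+\binom42 2^2=36$ zero-sum words of lengths $2,3,4$. The first two counts are immediate. For the third, the sums $0,\pm1,\pm2,\pm3,\pm4$ of two letters occur in $4,2,1,2,1$ ways, and $4^2+2(2^2+1^2+2^2+1^2)=36$. For a left-continuous walk, Example~\ref{ex:stair} gives $q_k=R\,p_{k-1}(p_{-1}\rho)^{k-1}$ for all $k\ge0$, so the law of $Y_1-1$ is an exponential tilt of the law of $X_1$.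

\begin{lemma}\label{lem:formula}
For $n>r\ge1$,
\begin{equation}\label{eq:formula}
R^nf_n^{(r)}=\frac r{n-r}\,\mathbb{E}\bigl[Y_1(Y_1-1)\,Y_2\cdots Y_r;\ \Sigma_n=n\bigr].
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:renewal}, \eqref{eq:scaled}, and \eqref{eq:lagrange} with $B=(g')^r$ and $m=n-r\ge1$,
\begin{align*}
R^nf_n^{(r)}&=[z^{n-r}]\,g'(\tau)^r=\frac r{n-r}[w^{n-r-1}]\,g''(g')^{r-1}g^{n-r}\\
&=\frac r{n-r}[w^n]\,(w^2g'')(wg')^{r-1}g^{n-r}.
\end{align*}
The coefficients of $w^k$ in $w^2g''$, $wg'$ and $g$ are $k(k-1)q_k$, $kq_k$ and $q_k$. The product has $1+(r-1)+(n-r)=n$ factors; assign them to $Y_1,\dots,Y_n$ in this order.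
\end{proof}

We write
\begin{equation}\label{eq:Z}
Z_n=\mathbb{E}\bigl[Y_1(Y_1-1);\Sigma_n=n\bigr]=(n-1)R^nf_n\qquad(n\ge2),
\end{equation}
the second equality being the case $r=1$ of \eqref{eq:formula}.

\section{Balls in boxes: the upper bound}\label{sec:upper}

The case $r=2$ shows the mechanism. Permuting $Y_2,\dots,Y_n$ changes neither the joint law, nor $Y_1$, nor $\Sigma_n$. So in \eqref{eq:formula} the factor $Y_2$ may be replaced by the average $(Y_2+\dots+Y_n)/(n-1)$, which equals $(n-Y_1)/(n-1)$ on $\{\Sigma_n=n\}$. For $n\ge3$,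
\begin{equation}\label{eq:r2}
R^nf_n^{(2)}=\frac2{n-1}\,\mathbb{E}\Bigl[Y_1(Y_1-1)\,\frac{n-Y_1}{n-2};\ \Sigma_n=n\Bigr],
\end{equation}
and subtracting from twice \eqref{eq:Z}, with $1-\frac{n-Y_1}{n-2}=\frac{Y_1-2}{n-2}$,
\begin{equation}\label{eq:defect}
R^n\bigl(2f_n-f_n^{(2)}\bigr)=\frac{2}{(n-1)(n-2)}\,\mathbb{E}\bigl[Y_1(Y_1-1)(Y_1-2);\ \Sigma_n=n\bigr]\ge0 .
\end{equation}
This is the upper bound for $r=2$. Formula \eqref{eq:r2} also shows what the limit $2$ requires: with respect to the weight $Y_1(Y_1-1)$ on $\{\Sigma_n=n\}$, the variable $Y_1$ must be small compared with $n$.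

For general $r$ write $(x)_j=x(x-1)\cdots(x-j+1)$, $(x)_0=1$, and for $n>r\ge1$ put
\[
D_r=\sum_{\substack{i_2,\dots,i_r\in\{2,\dots,n\}\\ \text{distinct}}}Y_{i_2}\cdots Y_{i_r},\qquad \Psi_r=\frac{D_r}{(n-2)_{r-1}},
\]
with $D_1=\Psi_1=1$; the dependence on $n$ is suppressed. The sum has $(n-1)_{r-1}$ terms, and by the same symmetry each contributes equally to the expectation in \eqref{eq:formula}. Since $(n-r)(n-1)_{r-1}=(n-1)(n-2)_{r-1}$,
\begin{equation}\label{eq:sym}
R^nf_n^{(r)}=\frac r{n-1}\,\mathbb{E}\bigl[Y_1(Y_1-1)\,\Psi_r;\ \Sigma_n=n\bigr]\qquad(n>r).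
\end{equation}
Compared with \eqref{eq:Z}, this says that $f_n^{(r)}/(rf_n)$ is a weighted average of $\Psi_r$ whenever $f_n>0$.

\begin{proof}[Proof of the inequality and the equality case in Theorem~\ref{thm:strong}(b)]
Let box $i$ contain $Y_i$ distinguishable balls. Then $D_r$ is the number of ordered choices of $r-1$ balls that lie in distinct boxes among $2,\dots,n$. On $\{\Sigma_n=n\}$ these boxes contain $N=n-Y_1$ balls, so $D_r$ is at most the number of ordered choices of $r-1$ distinct balls out of $N$. Where $Y_1(Y_1-1)\ne0$ we have $N\le n-2$, so this number is at most $(n-2)_{r-1}$, and $\Psi_r\le1$. Now \eqref{eq:sym} and \eqref{eq:Z} give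
\begin{equation}\label{eq:upper}
f_n^{(r)}\le rf_n\qquad(n>r).
\end{equation}
If $X_1\in\{-1,0,1\}$, then $\varphi_k=0$ for $k\ge3$ by Example~\ref{ex:stair}. So $Y_1\le2$, the right side of \eqref{eq:defect} vanishes, and $f_n^{(2)}=2f_n$ for $n\ge3$.
\end{proof}

Optimality of the constant $r$ follows from Theorem~\ref{thm:main} and is noted at the end of the next section.

\section{No large box: the lower bound}\label{sec:lower}

We must show that $\Psi_r$ is close to $1$ with most of the weight. The bound $\Psi_r\le1$ lost something in two places: box $1$ may hold many balls, and two randomly chosen balls may share a box. Both losses are small when no box holds a positive fraction of the $n$ balls. We show that a large box has exponentially small probability when $\mathbb{E}Y_1=1$. To conclude that it is negligible \emph{relative to} the normalization $Z_n$, we need to know that $Z_n$ is not exponentially small; no finer information on $f_n$ is required.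

\begin{lemma}\label{lem:Z}
Assume \eqref{eq:N}. For every $\gamma>0$, $Z_n\ge e^{-\gamma n}$ for all large $n\in d\mathbb{N}$. In particular $f_n>0$ for all large $n\in d\mathbb{N}$.
\end{lemma}

\begin{proof}
If $\Sigma_n=n$ and not all of $Y_1,\dots,Y_n$ equal $1$, then some $Y_i\ge2$, and $\sum_iY_i(Y_i-1)\ge2$. By symmetry and \eqref{eq:rep},
\[
Z_n=\frac1n\,\mathbb{E}\Bigl[\sum_{i=1}^nY_i(Y_i-1);\ \Sigma_n=n\Bigr]\ge\frac2n\bigl(R^nu_n-q_1^n\bigr).
\]
Since $q_1<1$, we can choose $\gamma'\in(0,\gamma)$ with $q_1<e^{-\gamma'}$. For large $n\in d\mathbb{N}$ we have $R^nu_n\ge e^{-\gamma'n}$ by Lemma~\ref{lem:basic}(2) and $q_1^n\le\frac12e^{-\gamma'n}$, so $Z_n\ge e^{-\gamma'n}/n\ge e^{-\gamma n}$.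
\end{proof}

\begin{lemma}\label{lem:big}
Assume \eqref{eq:N} and $U(R)=\infty$. Fix $0<\delta<1$ and let $G_n=\{\max_{i\le n}Y_i<\delta n\}$. Then, as $n\to\infty$ in $d\mathbb{N}$,
\[
\mathbb{E}\bigl[Y_1(Y_1-1);\ \Sigma_n=n,\ G_n\bigr]\big/Z_n\to1 .
\]
\end{lemma}

\begin{proof}
Here $\mathbb{E}Y_1=F(R)=1$ by Lemma~\ref{lem:basic}(1). If $\Sigma_n=n$ and some $Y_i\ge\delta n$, the other $n-1$ variables sum to at most $(1-\delta)n$. This is a downward deviation of a sum of nonnegative variables, so the exponential Chebyshev inequality applies with no moment assumption beyond the mean. As $t\downarrow0$, $(1-e^{-tY_1})/t$ increases to $Y_1$, so $(1-\mathbb{E}e^{-tY_1})/t\to1$, and there is $t>0$ with $\mathbb{E}e^{-tY_1}\le1-t(1-\delta/2)\le e^{-t(1-\delta/2)}$. A union bound over $i$ gives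
\begin{align*}
\mathbb{P}\bigl(\{\Sigma_n=n\}\setminus G_n\bigr)&\le n\,\mathbb{P}\{Y_2+\dots+Y_n\le(1-\delta)n\}\le n\,e^{t(1-\delta)n}\bigl(\mathbb{E}e^{-tY_1}\bigr)^{n-1}\\
&\le n\,e^{t(1-\delta)n-t(1-\delta/2)(n-1)}\le n\,e^{t}e^{-t\delta n/2}.
\end{align*}
On $\{\Sigma_n=n\}$ we have $Y_1(Y_1-1)\le n^2$. By Lemma~\ref{lem:Z} with $\gamma=t\delta/4$, the part of $Z_n$ coming from the complement of $G_n$, divided by $Z_n$, is at most $n^3e^te^{-t\delta n/4}$ for large $n\in d\mathbb{N}$, and this tends to $0$.
\end{proof}

This is the only place where $U(R)=\infty$ is used.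

\begin{proof}[Proof of (i)$\Rightarrow$(ii) in Theorem~\ref{thm:strong}(c)]
For $r=1$ there is nothing to prove. Let $r\ge2$ and put $c_\delta=(1-\delta)^{r-1}-\binom{r-1}2\delta$, with $\delta\in(0,1)$ so small that $c_\delta>0$. Work on $G_n\cap\{\Sigma_n=n\}$. There
\[
(1-\delta)n\le n-Y_1=\sum_{i=2}^nY_i\le n,\qquad \sum_{i=2}^nY_i^2\le\Bigl(\max_{i\le n}Y_i\Bigr)\Sigma_n\le\delta n^2 .
\]
The sum of $Y_{i_2}\cdots Y_{i_r}$ over all $(r-1)$-tuples from $\{2,\dots,n\}$ is $(\sum_{i\ge2}Y_i)^{r-1}$. For $r\ge3$, the tuples in which two prescribed positions carry the same index contribute $(\sum_{i\ge2}Y_i^2)(\sum_{i\ge2}Y_i)^{r-3}\le\delta n^{r-1}$, and there are $\binom{r-1}2$ pairs of positions; for $r=2$ there is no such pair. Hence $D_r\ge c_\delta n^{r-1}$, and $\Psi_r\ge c_\delta$ because $(n-2)_{r-1}\le n^{r-1}$. Since $\Psi_r\ge0$ everywhere, \eqref{eq:sym}, \eqref{eq:Z} and Lemma~\ref{lem:big} give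
\[
\frac{f_n^{(r)}}{f_n}\ge r\,c_\delta\,\frac{\mathbb{E}[Y_1(Y_1-1);\Sigma_n=n,G_n]}{Z_n}\longrightarrow r\,c_\delta\qquad(n\to\infty,\ n\in d\mathbb{N}).
\]
Letting $\delta\downarrow0$ shows that the lower limit is at least $r$, and \eqref{eq:upper} shows that the upper limit is at most $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:basic} the walk satisfies \eqref{eq:N}, $R=1$ and $U(1)=\infty$. Since $u_n,u_{n+1}>0$ for large $n$, we have $d=1$. Apply (i)$\Rightarrow$(ii).
\end{proof}

For the lazy simple walk of Section~\ref{sec:intro}, Theorem~\ref{thm:main} gives $f_n^{(r)}/f_n\to r$. So the constant $r$ in \eqref{eq:upper} cannot be lowered, and Theorem~\ref{thm:strong}(b) is proved.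

\section{The case \texorpdfstring{$U(R)<\infty$}{U(R) finite}}\label{sec:converse}

Assume \eqref{eq:N} and $U(R)<\infty$, so that $m=F(R)<1$. The value $2m$ in Theorem~\ref{thm:strong}(c) is what the heuristic of Section~\ref{sec:intro} suggests when the short excursion has total mass $m$. It is also the value that \eqref{eq:r2} would give if the boxes $2,\dots,n$ held their typical number of about $mn$ balls and box $1$ held the rest. We first check that this case occurs.

\begin{example}\label{ex:transient}
Let $p_k=(k+2)^{-3}/\zeta(3)$ for $k\ge-1$, where $\zeta(s)=\sum_{j\ge1}j^{-s}$. Then $\mu=\mathbb{E}(X_1+1)=\zeta(2)/\zeta(3)-1<1$, so $S_n\to-\infty$ almost surely by the strong law of large numbers. Thus the walk is not recurrent, $F(1)<1$, and $U(1)<\infty$. By Markov's inequality, $\sum_{i=2}^n(X_i+1)\le n$ with probability at least $1-\mu$, and on this event $S_n=0$ requires $X_1$ to take one particular value in $[-1,n-1]$. Hence $u_n\ge(1-\mu)(n+1)^{-3}/\zeta(3)$, which gives $R=1$ and $d=1$.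
\end{example}

Put $v_n=R^nf_n$ and $v_n^{*2}=\sum_{i+j=n}v_iv_j=R^nf_n^{(2)}$, so $\sum_nv_n=m$. For $0<z<1$ we have $\sum_nnz^nv_n^{*2}=2\bigl(\sum_iiz^iv_i\bigr)\bigl(\sum_jz^jv_j\bigr)\le2m\sum_nnz^nv_n$. If $\sum_nnv_n=\infty$, then finitely many terms do not matter as $z\uparrow1$, and this inequality rules out $v_n^{*2}\ge2cv_n$ for all large $n$ with $c>m$. Nothing so far guarantees that $\sum_nnv_n$ diverges. The remedy is to insert a weight $e^{h(n)}$ that is submultiplicative, so that the inequality survives, that barely raises the total mass, and that makes the first moment infinite. There is room for such a weight because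
\begin{equation}\label{eq:heavy}
\sum_nv_ne^{\sigma n}=\infty\qquad\text{for every }\sigma>0 .
\end{equation}
Indeed, otherwise $F$ would have radius of convergence greater than $R$; by continuity $F(z_0)<1$ for some $z_0>R$, and $U(z_0)=\sum_jF(z_0)^j<\infty$ would contradict the definition of $R$. The construction of $h$ follows a method of Denisov, Foss and Korshunov.

\begin{lemma}\label{lem:h}
Let $v_n\ge0$ $(n\ge1)$ satisfy $\sum_nv_n=m<\infty$ and \eqref{eq:heavy}, and let $\delta>0$. There is a nondecreasing function $h$ on $[0,\infty)$ with $h(i+j)\le h(i)+h(j)$ for $i,j>0$ such that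
\[
\sum_nv_ne^{h(n)}=m+\delta,\qquad\sum_nnv_ne^{h(n)}=\infty .
\]
\end{lemma}

\begin{proof}
We construct integers $0=x_0<x_1<\cdots$ with $x_j\ge4^j$ for $j\ge1$ and numbers $1=\sigma_0>\sigma_1>\sigma_2>\dots>0$, and let $h$ be continuous with $h(0)=0$ and linear with slope $\sigma_j$ on $[x_{j-1},x_j]$. Let $M_j=\sum_nv_ne^{h(\min(n,x_j))}$ be the total mass when the weight is frozen after $x_j$; thus $M_0=m$. We arrange that $M_j-M_{j-1}=\delta2^{-j}$.

Suppose that $x_{j-1}$, $\sigma_{j-1}$ and $h$ on $[0,x_{j-1}]$ are given. If $h$ is continued with slope $\sigma\ge0$ up to an integer $x>x_{j-1}$, the increase of the frozen mass is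
\[
\Delta(\sigma,x)=e^{h(x_{j-1})}\sum_{n>x_{j-1}}v_n\Bigl(e^{\sigma(\min(n,x)-x_{j-1})}-1\Bigr).
\]
By monotone convergence and \eqref{eq:heavy}, $\Delta(\sigma_{j-1},x)\to\infty$ as $x\to\infty$. Choose $x_j>x_{j-1}$ with $x_j\ge4^j$ and $\Delta(\sigma_{j-1},x_j)>\delta2^{-j}$. The function $\sigma\mapsto\Delta(\sigma,x_j)$ is a finite linear combination of exponentials, hence continuous, and it vanishes at $\sigma=0$. So $\Delta(\sigma_j,x_j)=\delta2^{-j}$ for some $\sigma_j\in(0,\sigma_{j-1})$.

The slopes are positive and decreasing, so $h$ is nondecreasing and concave. Concavity and $h(0)=0$ give $h(i)\ge\frac i{i+j}h(i+j)$ and $h(j)\ge\frac j{i+j}h(i+j)$; adding these gives subadditivity. By monotone convergence, $\sum_nv_ne^{h(n)}=\lim_jM_j=m+\delta$. Finally, since $h$ is nondecreasing,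
\[
\delta2^{-j}=\sum_{n>x_{j-1}}v_n\bigl(e^{h(\min(n,x_j))}-e^{h(x_{j-1})}\bigr)\le\sum_{n>x_{j-1}}v_ne^{h(n)},
\]
so $\sum_nnv_ne^{h(n)}\ge x_{j-1}\delta2^{-j}\ge4^{j-1}\delta2^{-j}$ for every $j\ge2$, and the right side is unbounded.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:strong}(c)]
Positivity of $f_n$ is part of Lemma~\ref{lem:Z}, (i)$\Rightarrow$(ii) was proved in Section~\ref{sec:lower}, and (iii) is a special case of (ii). It remains to show that $U(R)<\infty$ implies $\liminf_{n\in d\mathbb{N}}v_n^{*2}/v_n\le2m$; as $m<1$, this gives (iii)$\Rightarrow$(i).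

Suppose not. Then there are $c>m$ and $n_2$ such that $v_n^{*2}\ge2cv_n$ for all $n\ge n_2$ in $d\mathbb{N}$. For $n\notin d\mathbb{N}$ both sides vanish, since $f_n,f_n^{(2)}\le u_n=0$; so the inequality holds for all $n\ge n_2$. Take $h$ from Lemma~\ref{lem:h} with $\delta=(c-m)/2$. For $0<z<1$ put $\omega_n=z^ne^{h(n)}$, so that $\omega_{i+j}\le\omega_i\omega_j$, and let
\[
W(z)=\sum_nn\omega_nv_n\le(m+\delta)\sup_n(nz^n)<\infty,\qquad C=2c\sum_{n<n_2}ne^{h(n)}v_n .
\]
Using the assumed inequality for $n\ge n_2$ on the left and submultiplicativity on the right,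
\[
2cW(z)-C\le\sum_nn\omega_nv_n^{*2}\le\sum_{i,j}(i+j)\,\omega_iv_i\,\omega_jv_j=2W(z)\sum_j\omega_jv_j\le2(m+\delta)W(z).
\]
Since $c-(m+\delta)=\delta$ and $W(z)$ is finite, $2\delta W(z)\le C$ for all $z<1$. But $W(z)\uparrow\sum_nnv_ne^{h(n)}=\infty$ as $z\uparrow1$, a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Rietz}
\emph{The 1971 Rietz Lecture},
\texttt{https://typeset.io/pdf/\allowbreak the-1971-rietz-lecture-\allowbreak sums-of-independent-\allowbreak random-variables-\allowbreak 2587ytoa97.pdf}

\end{thebibliography}
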